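
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{A first countable, countably paracompact space in $\mathbf L$ with a closed discrete set that is not a regular $G_\delta$}


\begin{abstract}
We show that $\mathbf V=\mathbf L$ implies the existence of a zero-dimensional, first countable, countably paracompact $T_1$ space of size $\omega_1$ that has a closed discrete subset which is not a regular $G_\delta$. This answers in the negative the question whether $\mathbf V=\mathbf L$ makes all closed discrete sets regular $G_\delta$ in first countable, countably paracompact regular $T_1$ spaces. We also show that, in such spaces, a closed discrete set with a disjoint open expansion is a regular $G_\delta$ if and only if it has a discrete open expansion, and that countable closed discrete sets are always regular $G_\delta$.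
\end{abstract}

\section{Introduction}

All spaces are assumed to be regular and $T_1$. An \emph{open expansion} of a family $\{A_i:i\in I\}$ of sets is a family $\{O_i:i\in I\}$ of open sets with $A_i\subset O_i$ for all $i$; for a closed discrete set $D$ we speak of open expansions $\{O_d:d\in D\}$ of the family of singletons $\{\{d\}:d\in D\}$. An indexed family is \emph{locally finite} (\emph{discrete}) if each point of the space has a neighborhood that meets only finitely many (at most one) of its members. In particular, the members of a discrete family are pairwise disjoint. A space is \emph{zero-dimensional} if it has a base of clopen sets.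

A space is \emph{countably paracompact} if every countable open cover has a locally finite open refinement. It is \emph{paranormal} if every countable discrete family of closed sets has a locally finite open expansion. Every countably paracompact space (Lemma~\ref{lem:paranormal}) and every normal space is paranormal. A space is \emph{collectionwise Hausdorff} (cwH) if every closed discrete set has a pairwise disjoint open expansion, and \emph{strongly collectionwise Hausdorff} (strongly cwH) if every closed discrete set has a discrete open expansion.

A closed set $A$ is a \emph{regular $G_\delta$} if there are open sets $U_n$ ($n<\omega$) with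
\[
A=\bigcap_n U_n=\bigcap_n\overline{U_n}.
\]
In other words, there are countably many open sets $U_n\supset A$ such that each point outside $A$ has a neighborhood that misses some $U_n$.

\medskip
\noindent\textbf{The question.} Let $D$ be a closed discrete set in a first countable space $X$. If $D$ has a pairwise disjoint open expansion $\{O_d\}$, then $D$ is a $G_\delta$: take decreasing open bases $B(d,n)\subset O_d$ at $d$ and put $U_n=\bigcup_dB(d,n)$. If the expansion is discrete, the same sets show that $D$ is a regular $G_\delta$ (Theorem~\ref{thm:equiv}). The following is known.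
\begin{itemize}
\item (Watson) $\mathbf V=\mathbf L$ implies that first countable paranormal spaces are cwH; hence closed discrete sets in them are $G_\delta$.
\item (Burke) The Product Measure Extension Axiom PMEA implies that first countable paranormal spaces are strongly cwH; hence closed discrete sets in them are regular $G_\delta$.
\item The principle $\diamond^\#$ implies that there is a first countable paranormal space with a closed discrete set that is not a regular $G_\delta$. This space is not countably paracompact.
\end{itemize}
What happens under $\mathbf V=\mathbf L$ in countably paracompact spaces? In two simple cases there is a positive answer. A countable closed discrete set in a first countable paranormal space is a regular $G_\delta$ in ZFC (Proposition~\ref{prop:countable}). And if $X$ is first countable and normal, then under $\mathbf V=\mathbf L$ Watson's theorem gives a disjoint open expansion $\{O_d\}$ of $D$, normality gives an open $W$ with $D\subset W\subset\overline W\subset\bigcup_dO_d$, and $\{O_d\cap W\}$ is a discrete expansion: $O_d$ is a neighborhood of each of its points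 that meets only one member, and $X\setminus\overline W$ meets none. So one asks \cite{TP}:

\begin{quote}
Does $\mathbf V=\mathbf L$ imply that closed discrete sets are regular $G_\delta$ in first countable, countably paracompact spaces?
\end{quote}

The answer is no; in fact $\mathbf V=\mathbf L$ refutes the statement.

\begin{theorem}[$\mathbf V=\mathbf L$]\label{thm:main}
There is a zero-dimensional $T_1$ (hence regular, indeed Tychonoff), first countable, countably paracompact space $X$ with $|X|=\omega_1$, and a closed discrete set $D\subset X$ with $|D|=\omega_1$, such that $D$ is not a regular $G_\delta$. The set $D$ has a pairwise disjoint open expansion, but no discrete one.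
\end{theorem}

\noindent\textbf{Plan.} Section~\ref{sec:cp} contains the ZFC facts. Section~\ref{sec:constraints} describes the kind of space we look for and derives what countable paracompactness forces on it. Section~\ref{sec:reflection} proves a reflection principle from $\mathbf V=\mathbf L$ and shows, on a special case, how reflection makes decreasing sequences of closed sets have a common point. Section~\ref{sec:ultra} constructs the ultrafilters that define the topology, and Section~\ref{sec:space} the space. Section~\ref{sec:key} proves the key lemma, and Section~\ref{sec:proof} countable paracompactness. Section~\ref{sec:cons} collects consequences.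

\section{Countable paracompactness and regular \texorpdfstring{$G_\delta$}{G-delta} sets}\label{sec:cp}

We need the following criterion of Ishikawa in both directions.

\begin{lemma}\label{lem:ishikawa}
A space $X$ is countably paracompact if and only if for every decreasing sequence of closed sets $H_n$ with $\bigcap_nH_n=\emptyset$ there are decreasing open sets $G_n\supset H_n$ with $\bigcap_n\overline{G_n}=\emptyset$.
\end{lemma}

\begin{proof}
Let $X$ be countably paracompact and let $(H_n)$ be given. Take a locally finite open refinement of the cover $\{X\setminus H_n:n<\omega\}$, and let $T_n$ be the union of those members $W$ for which $n$ is the least index with $W\cap H_n=\emptyset$. Each member contributes to exactly one $T_n$, so $\{T_n\}$ is a locally finite open cover, and $T_n\cap H_n=\emptyset$. Put $G_n=\bigcup_{i>n}T_i$. For $i\le n$ we have $T_i\cap H_n\subset T_i\cap H_i=\emptyset$, so $H_n\subset G_n$. A point with a neighborhood meeting only finitely many $T_i$ lies outside $\overline{G_n}$ for large $n$.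

Conversely, let $\{U_n:n<\omega\}$ be an open cover. Put $H_n=X\setminus\bigcup_{i\le n}U_i$, take $G_n$ as in the criterion, and let $V_0=U_0$ and $V_n=U_n\cap G_{n-1}$ for $n\ge1$. If $n$ is least with $x\in U_n$ and $n\ge1$, then $x\in H_{n-1}\subset G_{n-1}$, so $x\in V_n$; thus $\{V_n\}$ is an open refinement that covers $X$. It is locally finite, since each point lies in some $X\setminus\overline{G_m}$, and this open set meets no $V_n$ with $n>m$.
\end{proof}

\begin{lemma}\label{lem:paranormal}
Every countably paracompact space is paranormal.
\end{lemma}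

\begin{proof}
Let $\{A_n\}$ be a countable discrete family of closed sets. The sets $X\setminus\bigcup_{m\ne n}A_m$ form an open cover; let $\mathcal W$ be a locally finite open refinement. Each member of $\mathcal W$ meets at most one $A_n$. Hence the sets $W_n=\bigcup\{W\in\mathcal W:W\cap A_n\ne\emptyset\}$ form a locally finite open expansion.
\end{proof}

\begin{proposition}\label{prop:countable}
In a first countable paranormal (in particular, countably paracompact) space every countable closed discrete set $D$ is a regular $G_\delta$.
\end{proposition}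

\begin{proof}
Let $D=\{d_n\}$ without repetitions, let $\{W_n\}$ be a locally finite open expansion of $\{\{d_n\}\}$, and let $B(d_n,k)$ ($k<\omega$) be a decreasing open base at $d_n$. Put $U_k=\bigcup_n(B(d_n,k)\cap W_n)\supset D$, and let $x\in\bigcap_k\overline{U_k}$. By local finiteness $\overline{U_k}=\bigcup_n\overline{B(d_n,k)\cap W_n}$, and $x$ lies in only finitely many $\overline{W_n}$. So there is one $n$ with $x\in\overline{B(d_n,k)}$ for infinitely many $k$, hence for all $k$. Since $X$ is Hausdorff, $x=d_n$. Thus $D=\bigcap_kU_k=\bigcap_k\overline{U_k}$.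
\end{proof}

The next theorem says what a regular $G_\delta$ gives beyond Watson's conclusion.

\begin{theorem}\label{thm:equiv}
Let $X$ be first countable and countably paracompact, and let $D\subset X$ be closed discrete. The following are equivalent:
\begin{enumerate}
\item[(i)] $D$ is a regular $G_\delta$ and has a pairwise disjoint open expansion;
\item[(ii)] $D$ has a discrete open expansion.
\end{enumerate}
The implication (ii)$\Rightarrow$(i) does not need countable paracompactness. Under $\mathbf V=\mathbf L$, by Watson's theorem, $D$ is a regular $G_\delta$ if and only if it has a discrete open expansion.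
\end{theorem}

\begin{proof}
(ii)$\Rightarrow$(i). Let $\{O_d\}$ be a discrete open expansion; it is pairwise disjoint. Let $B(d,n)\subset O_d$ be decreasing open bases at $d$, and put $U_n=\bigcup_dB(d,n)\supset D$. Let $x\in\bigcap_n\overline{U_n}$. Some neighborhood of $x$ meets at most one $O_d$, hence exactly one, and then $x\in\bigcap_n\overline{B(d,n)}=\{d\}$ for this $d$. So $D=\bigcap_nU_n=\bigcap_n\overline{U_n}$.

(i)$\Rightarrow$(ii). Let $D=\bigcap_nU_n=\bigcap_n\overline{U_n}$ with $U_n$ open and, after taking finite intersections, decreasing; let $\{O_d\}$ be a disjoint open expansion. Let $K$ be the closed set of points that have no neighborhood meeting at most one $O_d$. These are the points at which $\{O_d\}$ has to be improved. Since $O_d$ is a neighborhood of $d$ that meets no other member, $K\cap D=\emptyset$. The closed sets $F_n=K\cap\overline{U_n}$ decrease and $\bigcap_nF_n=K\cap D=\emptyset$. By Lemma~\ref{lem:ishikawa} there are decreasing open $G_n\supset F_n$ with $\bigcap_n\overline{G_n}=\emptyset$.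

Let $D_n=\{d\in D:n=\min\{m:d\notin\overline{G_m}\}\}$. The sets $D_n$ form a discrete family of closed sets with union $D$; by Lemma~\ref{lem:paranormal} it has a locally finite open expansion $\{W_n\}$. For $d\in D_n$ put
\[
V_d=(O_d\cap U_n\cap W_n)\setminus\overline{G_n},
\]
an open set containing $d$.

Let $x\in K$. For each $n$ we have $x\notin\overline{\bigcup_{d\in D_n}V_d}$: this is clear if $x\notin\overline{U_n}$, and otherwise $x\in F_n\subset G_n$, and the open set $G_n$ misses these $V_d$. Some neighborhood of $x$ meets only finitely many $W_n$, so $x$ has a neighborhood that meets no $V_d$ at all. A point $x\notin K$ has a neighborhood meeting at most one $O_d$. So $\{V_d\}$ is discrete.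
\end{proof}

\section{What the space has to do}\label{sec:constraints}

Here is the kind of space we look for. There are points $d_\alpha$ ($\alpha<\omega_1$), which form $D$. For each $\delta$ in a stationary set $\Lambda^*\subset\omega_1$ of limit ordinals there is a point $x_\delta$ and a sequence of isolated points $q(\delta,j)$ ($j<\omega$) converging to $x_\delta$. The point $q(\delta,j)$ is close to one point of $D$, namely to $d_{\alpha(\delta,j)}$, where the $\alpha(\delta,j)<\delta$ ($j<\omega$) are distinct; how close it is, is measured by a function $k_\delta:\delta\to\omega$. Precisely, the basic neighborhoods of $d_\alpha$ are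
\begin{equation}\label{eq:B}
B(\alpha,n)=\{d_\alpha\}\cup\{q(\gamma,j):\alpha(\gamma,j)=\alpha,\ k_\gamma(\alpha)\ge n\}\qquad(n<\omega).
\end{equation}
For functions $u,v$ with values in $\omega$ and $\mathrm{dom}\,u\subset\mathrm{dom}\,v$, let $u\le^*v$ mean that $u(\xi)\le v(\xi)$ for all but finitely many $\xi\in\mathrm{dom}\,u$. We require
\begin{equation}\label{eq:dominate}
\text{for every } f:\omega_1\to\omega \text{ there is a club } C\subset\omega_1 \text{ with } f\restriction\delta\le^*k_\delta \text{ for all }\delta\in\Lambda^*\cap C.
\end{equation}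
(A \emph{club} in a limit ordinal $\delta$ is a subset of $\delta$ that is closed in $\delta$ and unbounded in $\delta$; a subset of $\omega_1$ is stationary if it meets every club in $\omega_1$.) The topology at $x_\delta$ is left open for the moment. Part (a) of the next lemma is used in the proof of Theorem~\ref{thm:main}; parts (b) and (c) explain the construction.

\begin{lemma}\label{lem:constraints}
Let $X=D\cup F\cup Q$ be a first countable space as just described, where $F=\{x_\delta:\delta\in\Lambda^*\}$, $Q=\{q(\delta,j):\delta\in\Lambda^*,j<\omega\}$, $D$ is closed discrete, and \eqref{eq:dominate} holds.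
\begin{enumerate}
\item[(a)] $D$ is not a regular $G_\delta$.
\item[(b)] Suppose that $X$ is countably paracompact and $g:\omega_1\to\omega$, and let $r_g(\delta)=\limsup_jg(\alpha(\delta,j))\le\infty$. There is a club $C\subset\omega_1$ such that every $x_\delta$ with $\delta\in\Lambda^*\cap C$ has a neighborhood $O$ and a number $n$ with $r_g(\gamma)<n$ whenever $\gamma\in\Lambda^*\cap C$ and $x_\gamma\in O$. In particular $r_g(\delta)<\infty$ for $\delta\in\Lambda^*\cap C$.
\item[(c)] If $X$ is countably paracompact and $\mathbf V=\mathbf L$, then $\{x_\delta:\delta\in T\}$ is not closed discrete for any stationary $T\subset\Lambda^*$.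
\end{enumerate}
\end{lemma}

\begin{proof}
First a remark: given $f_n:\omega_1\to\omega$ ($n<\omega$), intersect the clubs from \eqref{eq:dominate}. For $\delta\in\Lambda^*$ in the intersection and each $n$ we have $f_n\restriction\delta\le^*k_\delta$, and the $\alpha(\delta,j)$ are distinct. So
\begin{equation}\label{eq:tail}
q(\delta,j)\in B\bigl(\alpha(\delta,j),f_n(\alpha(\delta,j))\bigr)\quad\text{for all but finitely many }j.
\end{equation}

(a) Suppose $D=\bigcap_n\overline{U_n}$ with open $U_n\supset D$. Choose $f_n$ with $B(\alpha,f_n(\alpha))\subset U_n$ for all $\alpha$. As $\Lambda^*$ is stationary, there is $\delta\in\Lambda^*$ with \eqref{eq:tail} for all $n$. Since $q(\delta,j)\to x_\delta$, we get $x_\delta\in\overline{U_n}$ for all $n$, although $x_\delta\notin D$.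

(b) The closed sets $H_n=\{d_\alpha:g(\alpha)\ge n\}$ decrease to $\emptyset$; let $G_n$ be as in Lemma~\ref{lem:ishikawa}. Choose $f_n$ with $B(\alpha,f_n(\alpha))\subset G_n$ whenever $g(\alpha)\ge n$, and let $C$ be a club such that \eqref{eq:tail} holds for $\delta\in\Lambda^*\cap C$ and all $n$. If $\gamma\in\Lambda^*\cap C$ and $r_g(\gamma)\ge n$, then $g(\alpha(\gamma,j))\ge n$ for infinitely many $j$, so $q(\gamma,j)\in G_n$ for infinitely many $j$ and $x_\gamma\in\overline{G_n}$. Given $\delta\in\Lambda^*\cap C$, pick $n$ with $x_\delta\notin\overline{G_n}$ and let $O=X\setminus\overline{G_n}$.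

(c) Otherwise $D\cup\{x_\delta:\delta\in T\}$ is closed discrete, and by Watson's theorem it has a disjoint open expansion $\{O_z\}$. Let $B(\alpha,f(\alpha))\subset O_{d_\alpha}$ and choose $\delta\in T$ such that \eqref{eq:tail} holds for $f$. For all but finitely many $j$ the point $q(\delta,j)$ is in $O_{d_{\alpha(\delta,j)}}$ and in $O_{x_\delta}$, a contradiction.
\end{proof}

So making $D$ fail to be a regular $G_\delta$ costs nothing beyond \eqref{eq:dominate}; all the work is in countable paracompactness, and the lemma tells us what to do.

By (b), each $g:\omega_1\to\omega$ must be bounded along $(\alpha(\delta,j))_j$ for club many $\delta\in\Lambda^*$. We shall have countable sets $N_\delta$ such that $g\restriction\delta\in N_\delta$ for club many such $\delta$, and arrange that each $g:\delta\to\omega$ in $N_\delta$ is eventually constant along $(\alpha(\delta,j))_j$. The sets $E\in N_\delta$, $E\subset\delta$, that contain all but finitely many $\alpha(\delta,j)$ then form an ultrafilter $\Psi_\delta$ on the algebra $N_\delta\cap\mathcal P(\delta)$.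

By (c), the points $x_\delta$ must accumulate at each other. By (b) again, a point $x_\delta$ with $E=g^{-1}(r)\cap\delta\in\Psi_\delta$ may not, on a club, be a limit of points $x_\gamma$ with $r_g(\gamma)\to\infty$. The simplest way to achieve this is to let $x_\delta$ have, for each suitable $E\in\Psi_\delta$, a neighborhood that contains $x_\gamma$ only if $E\cap\gamma\in\Psi_\gamma$. A club in $\delta$ that belongs to $N_\delta$ will be a second parameter of the neighborhood. With these neighborhoods we have to know that decreasing closed sets $H_n\subset F$ with empty intersection can be enlarged to open sets as in Lemma~\ref{lem:ishikawa}, and this will restrict the choice of $\Psi_\delta$.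

\section{A reflection principle}\label{sec:reflection}

\subsection{Facts about \texorpdfstring{$\mathbf L$}{L}}
Recall that $L_{\alpha+1}$ consists of the sets definable over $L_\alpha$ with parameters, and $L_\alpha=\bigcup_{\beta<\alpha}L_\beta$ for limit $\alpha$; $<_L$ is the canonical well-order of $\mathbf L$. $\mathrm{ZF}^-$ is ZF without Power Set, with Separation and Collection. $H(\kappa)$ is the set of all sets whose transitive closure has size less than $\kappa$. We use the following standard facts; $\tau$ is a limit ordinal $>\omega$.
\begin{enumerate}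
\item[(F1)] $<_L\restriction L_\tau$ and $\alpha\mapsto L_\alpha$ ($\alpha<\tau$) are definable over $L_\tau$ by formulas that do not depend on $\tau$, and $L_\tau$ is an initial segment of $<_L$. So the set $\mathrm{Hull}^{L_\tau}(Z)$ of elements definable over $L_\tau$ from parameters in $Z$ is an elementary submodel of $L_\tau$.
\item[(F2)] (Condensation) The transitive collapse of any $M\prec L_\tau$ is $L_{\bar\tau}$ for some limit $\bar\tau$.
\item[(F3)] The satisfaction relation of $L_\tau$ belongs to $L_{\tau+\omega}$.
\item[(F4)] Under $\mathbf V=\mathbf L$: $L_{\omega_1}=H(\omega_1)$ and $L_{\omega_2}=H(\omega_2)\models\mathrm{ZF}^-$. So all subsets of $L_{\omega_1}$ are in $L_{\omega_2}$, and every member of $L_{\omega_1}$ is countable in $L_{\omega_1}$.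
\end{enumerate}
Moreover $L_\tau$ contains every set definable with parameters over some $L_\eta$, $\eta<\tau$. In particular it is closed under Boolean operations, restrictions, preimages, characteristic functions and finite modifications; this is used freely.

From here to the end of Section~\ref{sec:proof} we assume $\mathbf V=\mathbf L$.

\begin{lemma}\label{lem:obs}
Let $\omega_1<\theta\le\omega_2$, $\theta$ a limit, and let $M\prec L_\theta$ be countable with collapse $\pi$. Then $\omega_1\in M$, $\delta:=M\cap\omega_1$ is a limit ordinal $>\omega$, $M\cap L_{\omega_1}=L_\delta$, $\pi$ is the identity on $L_\delta$, $\pi(\omega_1)=\delta$, and $\pi(A)=A\cap L_\delta$ for all $A\in M$ with $A\subset L_{\omega_1}$.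
\end{lemma}

\begin{proof}
By (F4), $\omega_1$ is the least ordinal that is uncountable in $L_\theta$, so $\omega_1\in M$. Any nonempty $x\in M\cap L_{\omega_1}$ has a surjection $\omega\to x$ in $M$, and $\omega\subset M$, so $x\subset M$. Hence $M\cap L_{\omega_1}$ is transitive and $\delta$ is an ordinal, a limit because $M$ is closed under successor, and $>\omega$ because $\omega\in M$. If $\alpha<\delta$, then $L_\alpha\in M\cap L_{\omega_1}$ and so $L_\alpha\subset M$. Conversely, for $x\in M\cap L_{\omega_1}$ the least $\alpha$ with $x\in L_\alpha$ is in $M\cap\omega_1=\delta$. So $M\cap L_{\omega_1}=L_\delta$. As this set is transitive, $\pi$ is the identity on it, and $\pi(A)=\{\pi(x):x\in A\cap M\}=A\cap L_\delta$ for $A\in M$, $A\subset L_{\omega_1}$; for $A=\omega_1$ this is $\delta$.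
\end{proof}

\subsection{The models \texorpdfstring{$N_\delta$}{N-delta}}
We want countable models $N_\delta$ that are large enough to contain the restriction to $\delta$ of any prescribed subset of $L_{\omega_1}$, for club many $\delta$, and at the same time so small that statements true in $L_{\omega_2}$ reflect to some of them. To this end, $N_\delta$ is the last limit level of $\mathbf L$ at which $\delta$ still looks uncountable, and we only use those $\delta$ for which this level is not a model of $\mathrm{ZF}^-$.

\begin{lemma}\label{lem:refl}
There are a set $\Lambda$ of countable limit ordinals $>\omega$ and countable sets $N_\delta=L_{\tau(\delta)}$ ($\delta\in\Lambda$), with $\tau(\delta)>\delta$ a limit, such that: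
\begin{enumerate}
\item[(P1)] for every $A\subset L_{\omega_1}$ there is a club $C\subset\omega_1$ with $A\cap L_\delta\in N_\delta$ and $C\cap\delta\in N_\delta$ for all $\delta\in C\cap\Lambda$;
\item[(P2)] if $A,B\subset L_{\omega_1}$, $D_0\subset\omega_1$ is club, and $L_{\omega_2}\models\varphi(\omega_1,A,B)$ for a formula $\varphi$, then there is $\delta\in\Lambda\cap D_0$ with $A\cap L_\delta,\,B\cap L_\delta\in N_\delta$ and $N_\delta\models\varphi(\delta,A\cap L_\delta,B\cap L_\delta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\delta\in\Lambda$ iff $\delta<\omega_1$ is a limit $>\omega$ and there is a limit $\tau>\delta$ such that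
\begin{enumerate}
\item[(1)] $L_\tau$ contains no surjection $\omega\to\delta$;
\item[(2)] $L_\tau\not\models\mathrm{ZF}^-$;
\item[(3)] $L_{\tau+\omega}$ contains a surjection $\omega\to\delta$.
\end{enumerate}
If $\tau<\tau'$ were both as required, then $\tau+\omega\le\tau'$, so (3) for $\tau$ would contradict (1) for $\tau'$. Hence $\tau=:\tau(\delta)$ is unique. It is countable by (1), since some surjection $\omega\to\delta$ lies in $L_{\omega_1}$. Let $N_\delta=L_{\tau(\delta)}$.

\emph{Proof of (P1).} For $\gamma<\omega_1$ let $H_\gamma=\mathrm{Hull}^{L_{\omega_2}}(\gamma\cup\{A\})$, and let $C=\{\delta<\omega_1:H_\delta\cap\omega_1=\delta\}$. By Lemma~\ref{lem:obs} each $H_\gamma\cap\omega_1$ is a countable limit ordinal $>\omega$, and it is $\ge\gamma$. The sequence $(H_\gamma)$ is increasing and continuous at limits. So $C$ is closed, and it is unbounded, because iterating $\gamma\mapsto(H_{\gamma+1}\cap\omega_1)$ $\omega$ times leads to an element of $C$.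

Let $\delta\in C\cap\Lambda$, $\tau=\tau(\delta)$, and let $\pi:H_\delta\cong L_\beta$ be the collapse. Then $L_\beta\models\mathrm{ZF}^-$, and $\delta=\pi(\omega_1)$ is uncountable in $L_\beta$. By (2), $\tau\ne\beta$. If $\tau<\beta$, then $\tau+\omega\le\beta$, and (3) makes $\delta$ countable in $L_\beta$, a contradiction. So $\beta<\tau$ and $\beta+\omega\le\tau$. Hence $A\cap L_\delta=\pi(A)\in L_\beta\subset N_\delta$. For $\gamma<\delta$ we have $H_\gamma\subset H_\delta\prec L_{\omega_2}$, so $\pi[H_\gamma]=\mathrm{Hull}^{L_\beta}(\gamma\cup\{A\cap L_\delta\})$; and $\pi$ maps $H_\gamma\cap\omega_1$ identically onto $\pi[H_\gamma]\cap\delta$. Thus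
\[
C\cap\delta=\{\gamma<\delta:\mathrm{Hull}^{L_\beta}(\gamma\cup\{A\cap L_\delta\})\cap\delta=\gamma\},
\]
and this set is in $L_{\beta+\omega}\subset N_\delta$ by (F3). (Here (2) is used: if $\beta=\tau$ were possible, we would only know that $C\cap\delta\in L_{\tau+\omega}$.)

\emph{Proof of (P2).} There are limit $\theta\in(\omega_1,\omega_2)$ with $L_\theta\prec L_{\omega_2}$ and $A,B,D_0\in L_\theta$. So there is a least limit $\theta>\omega_1$ with $A,B,D_0\in L_\theta$ and $L_\theta\models\varphi(\omega_1,A,B)$, and $\theta<\omega_2$. If $L_\theta\models\mathrm{ZF}^-$, then the Reflection Theorem, applied in $L_\theta$ to the continuous hierarchy $(L_\alpha)_{\alpha<\theta}$ and to the formulas $\varphi$ and ``every ordinal has a successor'', yields a smaller such $\theta$. So $L_\theta\not\models\mathrm{ZF}^-$.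

Let $M=\mathrm{Hull}^{L_\theta}(\{A,B,D_0\})$, let $\pi:M\cong L_\tau$ be the collapse, and let $\delta=M\cap\omega_1=\pi(\omega_1)$. By elementarity (1) and (2) hold. Every element of $L_\tau$ is definable over $L_\tau$ from $\pi(A),\pi(B),\pi(D_0)$; so by (F3) an enumeration of the formulas yields a surjection $\omega\to\delta$ in $L_{\tau+\omega}$, which is (3). Thus $\delta\in\Lambda$ and $N_\delta=L_\tau$, and by Lemma~\ref{lem:obs} and elementarity $N_\delta\models\varphi(\delta,A\cap L_\delta,B\cap L_\delta)$. Finally $D_0\cap\delta=\pi(D_0)$ is unbounded in $\delta$, so $\delta\in D_0$.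
\end{proof}

\subsection{The main idea in a special case}
For a set $C$ of ordinals let
\[
\lim C=\{\gamma<\omega_1:\gamma\text{ is a limit ordinal and }\sup(C\cap\gamma)=\gamma\}.
\]
If $C$ is club in $\omega_1$, then $\lim C$ is a club contained in $C$. If $\delta\in\Lambda$ and $C$ is club in $\delta$, then $\delta\in\lim C\subset\delta+1$ and $\lim C\cap\delta\subset C$.

Imagine first that the points $x_\delta$ ($\delta\in\Lambda$) had neighborhoods whose traces on $F$ are the sets $\{x_\delta\}\cup\{x_\gamma:\gamma\in\Lambda\cap\delta\cap\lim C\}$, where $C\in N_\delta$ is club in $\delta$. If $H_n\subset F$ is closed and $S_n=\{\gamma:x_\gamma\in H_n\}$, then $S_n$ satisfies the hypothesis of the following proposition.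

\begin{proposition}\label{prop:toy}
Let $S_n\subset\Lambda$ ($n<\omega$) be such that, for all $n$ and $\delta\in\Lambda$, if $S_n\cap\delta\cap\lim C\ne\emptyset$ for every club $C\in N_\delta$ of $\delta$, then $\delta\in S_n$. If every $S_n$ is stationary, then $\bigcap_nS_n\ne\emptyset$.
\end{proposition}

\begin{proof}
Let $S=\{(n,\gamma):\gamma\in S_n\}$. As the $S_n$ are stationary, $L_{\omega_2}$ satisfies ``for all $n$ and every club $C$ of $\omega_1$ there is $\gamma\in\lim C$ with $(n,\gamma)\in S$''. By (P2) there is $\delta\in\Lambda$ such that $N_\delta$ satisfies the same statement about $\delta$ and $S\cap L_\delta=\{(n,\gamma)\in S:\gamma<\delta\}$. So $S_n\cap\delta\cap\lim C\ne\emptyset$ for all $n$ and all clubs $C\in N_\delta$ of $\delta$. Hence $\delta\in S_n$ for all $n$.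
\end{proof}

Thus, with such neighborhoods, if closed sets $H_n\subset F$ decrease to $\emptyset$, then some $S_n$ is nonstationary. The mechanism is: \emph{a failure in $L_{\omega_2}$ reflects to some $N_\delta$, and then $x_\delta$ is a point of $\bigcap_nH_n$}.

Lemma~\ref{lem:constraints}(b), however, calls for smaller neighborhoods, such as those at the end of Section~\ref{sec:constraints}. With these, the conclusion ``some $S_n$ is nonstationary'' is too much to ask: for $g:\omega_1\to\omega$ there will be a club $C$ such that $x_\gamma\mapsto r_g(\gamma)$ is finite and locally constant on $\{x_\gamma:\gamma\in\Lambda^*\cap\lim C\}$, and the closed sets $\{x_\gamma:\gamma\in\Lambda^*\cap\lim C,\ r_g(\gamma)\ge n\}$ may all have stationary index sets. What we can ask is that $\omega_1$ splits into pieces $h^{-1}(n)$ ($n<\omega$) such that $S_n$ is nonstationary ``on the $n$-th piece'': for club many $\gamma$, if the piece $h^{-1}(n)$ is large in the sense that $h^{-1}(n)\cap\gamma\in\Psi_\gamma$, then $\gamma\notin S_n$. (If $S_n$ is nonstationary, we can take $h$ to be constant with value $n$.) The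 sets $E\subset\omega_1$ that can be split in this way form an ideal $I_S$. If $\omega_1\notin I_S$, we want to reflect this failure as above. For this, $\Psi_\delta$ should be disjoint from the reflected ideal. There is only one ultrafilter $\Psi_\delta$ for each $\delta$, but many candidates $S$; we let $\Psi_\delta$ take care of the $<_L$-least one, and in the proof we consider the $<_L$-least counterexample.

\section{The ultrafilters}\label{sec:ultra}

For $\delta\in\Lambda$ let $\mathcal A_\delta=N_\delta\cap\mathcal P(\delta)$. By recursion on $\delta\in\Lambda$ we decide whether $\delta\in\Lambda^*$; if so, we choose an ultrafilter $\Psi_\delta$ of the algebra $\mathcal A_\delta$ all of whose members are nonempty, a surjection $e_\delta:\omega\to\Psi_\delta$, distinct ordinals $\alpha(\delta,j)<\delta$ ($j<\omega$), and $k_\delta:\delta\to\omega$. For limit $\kappa$ with $\omega<\kappa\le\omega_1$ put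
\[
P_\kappa=\{(\gamma,i,\xi):\gamma\in\Lambda^*\cap\kappa,\ i<\omega,\ \xi\in e_\gamma(i)\},\qquad P=P_{\omega_1}\subset L_{\omega_1}.
\]
Then $P\cap L_\kappa=P_\kappa$. This set codes the recursion below $\kappa$, so that a model containing it can talk about the recursion.

\subsection{Admissible pairs and obstructions}

\begin{definition}\label{def:adm}
Let $\gamma\in\Lambda^*$. A pair $(E,C)$ is \emph{admissible at $\gamma$} if $E\in\Psi_\gamma$, $C$ is club in $\gamma$, and $E\cap\gamma',\,C\cap\gamma'\in\mathcal A_{\gamma'}$ for all $\gamma'\in\Lambda^*\cap\lim C$. (As $\gamma\in\lim C$, this includes $C\in\mathcal A_\gamma$.) For such a pair put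
\[
Y(E,C)=\{\gamma'\in\Lambda^*\cap\lim C:E\cap\gamma'\in\Psi_{\gamma'}\}.
\]
Then $\gamma\in Y(E,C)\subset\gamma+1$.
\end{definition}

We write $N_{\omega_1}=L_{\omega_2}$. Let $\kappa$ be $\omega_1$ or an element of $\Lambda$ with $P_\kappa\in N_\kappa$. For $S\subset\omega\times\kappa$ let $S_n=\{\gamma:(n,\gamma)\in S\}$. The following notions for $\kappa$ depend only on the recursion below $\kappa$.

\begin{definition}\label{def:obs}
Let $S\in N_\kappa$, $S\subset\omega\times\kappa$. Then $I_S^\kappa$ is the family of all $E\in N_\kappa\cap\mathcal P(\kappa)$ for which there are a function $h:E\to\omega$ and a club $C$ of $\kappa$, both in $N_\kappa$, such that for all $\gamma\in\Lambda^*\cap\kappa\cap\lim C$ and all $n<\omega$: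
\begin{equation}\label{eq:ideal}
h^{-1}(n)\cap\gamma\in\mathcal A_\gamma,\quad\text{and}\quad h^{-1}(n)\cap\gamma\in\Psi_\gamma\ \Rightarrow\ \gamma\notin S_n.
\end{equation}
$S$ is an \emph{obstruction at $\kappa$} if
\begin{enumerate}
\item[(O1)] $S_n\subset\Lambda^*\cap\kappa$, $S_{n+1}\subset S_n$ for all $n$, and $\bigcap_nS_n=\emptyset$;
\item[(O2)] for all $n$ and $\gamma\in(\Lambda^*\cap\kappa)\setminus S_n$ there is $(E,C)$ admissible at $\gamma$ with $Y(E,C)\cap S_n=\emptyset$;
\item[(O3)] $\kappa\notin I_S^\kappa$; $I_S^\kappa$ contains all bounded subsets of $\kappa$ that are in $N_\kappa$; if $E'\subset E\in I_S^\kappa$ and $E'\in N_\kappa$, then $E'\in I_S^\kappa$; and if $E\in N_\kappa\cap\mathcal P(\kappa)$, $E\notin I_S^\kappa$, and $g\in N_\kappa$ is a function $\kappa\to\omega$, then $E\cap g^{-1}(n)\notin I_S^\kappa$ for some $n$.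
\end{enumerate}
\end{definition}

Conditions (O1) and (O2) say that $S$ comes from closed sets that decrease to $\emptyset$; $\kappa\notin I_S^\kappa$ says that the desired splitting $h$ does not exist. The rest of (O3) is automatic at $\omega_1$ (Lemma~\ref{lem:ideal}). It is included because $N_\delta$ need not satisfy enough set theory to derive it, while the construction of $\Psi_\delta$ needs it.

All this is uniformly definable: \emph{there is one formula $\chi$ such that $S$ is an obstruction at $\kappa$ iff $S\in N_\kappa$ and $N_\kappa\models\chi(\kappa,P_\kappa,S)$.} Indeed, for $\gamma<\kappa$ we have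
\begin{itemize}
\item $\gamma\in\Lambda^*$ iff $(\gamma,i,\xi)\in P_\kappa$ for some $i<\omega$ and $\xi<\gamma$ (members of $\Psi_\gamma$ are nonempty),
\end{itemize}
and, if $\gamma\in\Lambda^*$ and $Y\in N_\kappa$, $Y\subset\gamma$, then
\begin{itemize}
\item $Y\in\Psi_\gamma$ iff for some $i<\omega$ and all $\xi<\gamma$: $\xi\in Y\Leftrightarrow(\gamma,i,\xi)\in P_\kappa$;
\item $Y\in\mathcal A_\gamma$ iff $Y\in\Psi_\gamma$ or $\gamma\setminus Y\in\Psi_\gamma$.
\end{itemize}
These conditions involve only quantifiers bounded by $\omega$ and $\gamma$, so $N_\kappa$ evaluates them correctly. Moreover $e_\gamma(i)=\{\xi<\gamma:(\gamma,i,\xi)\in P_\kappa\}\in N_\kappa$ for $\gamma\in\Lambda^*\cap\kappa$; so $\mathcal A_\gamma\subset N_\kappa$, and $N_\kappa$ contains all pairs admissible at $\gamma$. For $\kappa=\omega_1$, note that all subsets of $\omega_1$ and all functions from subsets of $\omega_1$ to $\omega$ lie in $N_{\omega_1}=L_{\omega_2}=H(\omega_2)$, so the restriction to $N_{\omega_1}$ in the definition is void. We write $I_S$ for $I_S^{\omega_1}$.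

\subsection{Stage \texorpdfstring{$\delta$}{delta}}
Let $\delta\in\Lambda^*$ iff the following hold:
\begin{enumerate}
\item[(R1)] for every unbounded $E\in\mathcal A_\delta$ and every function $g:\delta\to\omega$ in $N_\delta$ some $E\cap g^{-1}(n)$ is unbounded in $\delta$;
\item[(R2)] any two clubs of $\delta$ that belong to $N_\delta$ have an intersection that is unbounded in $\delta$;
\item[(R3)] $P_\delta\in N_\delta$.
\end{enumerate}
Suppose (R1)--(R3). If there is an obstruction at $\delta$, let $S^\delta$ be the $<_L$-least one and $\mathcal I_\delta=I^\delta_{S^\delta}$. Otherwise let $\mathcal I_\delta$ be the family of bounded sets in $\mathcal A_\delta$. By (O3), respectively by (R1), in both cases $\delta\notin\mathcal I_\delta$; $\mathcal I_\delta$ contains the bounded members of $\mathcal A_\delta$ and is closed under subsets in $\mathcal A_\delta$; and if $E\in\mathcal A_\delta\setminus\mathcal I_\delta$ and $g:\delta\to\omega$ is in $N_\delta$, then some $E\cap g^{-1}(n)\notin\mathcal I_\delta$.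

Enumerate the functions $\delta\to\omega$ in $N_\delta$ as $\{g_j:j<\omega\}$. Put $E_0=\delta$ and $E_{j+1}=E_j\cap g_j^{-1}(n_j)\notin\mathcal I_\delta$ for a suitable $n_j$. Let
\[
\Psi_\delta=\{A\in\mathcal A_\delta:E_j\subset A\text{ for some }j\},
\]
and let $e_\delta$ be any surjection $\omega\to\Psi_\delta$. Each $E_j$ is unbounded in $\delta$, so we can choose distinct $\alpha(\delta,j)\in E_j$.

Finally choose $k_\delta:\delta\to\omega$ with $f\le^*k_\delta$ for all $f:\delta\to\omega$ in $N_\delta$, and with $k_\gamma\le^*k_\delta$ for all $\gamma\in\Lambda^*\cap\delta$. This is possible: these are countably many partial functions $u_m$ ($m<\omega$) on $\delta=\{a_i:i<\omega\}$ (enumerated without repetition), and we let $k_\delta(a_i)$ be the maximum of the defined values $u_m(a_i)$ with $m\le i$, or $0$ if there are none.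

\begin{lemma}\label{lem:psi}
Let $\delta\in\Lambda^*$.
\begin{enumerate}
\item[(i)] $\Psi_\delta$ is an ultrafilter of $\mathcal A_\delta$, contains no bounded sets (in particular all its members are nonempty), and is disjoint from $\mathcal I_\delta$.
\item[(ii)] For each $g:\delta\to\omega$ in $N_\delta$ there is exactly one $n$ with $g^{-1}(n)\in\Psi_\delta$.
\item[(iii)] For each $E\in\Psi_\delta$ we have $\alpha(\delta,j)\in E$ for all but finitely many $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
The $E_j$ decrease and are not in $\mathcal I_\delta$, so neither is any $A\in\mathcal A_\delta$ with $E_j\subset A$; in particular such $A$ is unbounded. $\Psi_\delta$ is a filter, and it is an ultrafilter: the characteristic function of $A\in\mathcal A_\delta$ is some $g_j$, so $E_{j+1}\subset A$ or $E_{j+1}\cap A=\emptyset$. For (ii), if $g=g_j$ then $E_{j+1}\subset g^{-1}(n_j)$, and distinct fibers are disjoint. For (iii), if $E_{j_0}\subset E$, then $\alpha(\delta,j)\in E_j\subset E$ for $j\ge j_0$.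
\end{proof}

\begin{lemma}\label{lem:guess}
\begin{enumerate}
\item[(i)] For every $A\subset L_{\omega_1}$ there is a club $C\subset\omega_1$ with $A\cap L_\gamma,\,C\cap\gamma\in N_\gamma$ for all $\gamma\in\Lambda^*\cap C$.
\item[(ii)] If $A\subset L_{\omega_1}$, $L_{\omega_2}\models\varphi(\omega_1,P,A)$ for a formula $\varphi$, and $D_0\subset\omega_1$ is club, then there is $\delta\in\Lambda^*\cap D_0$ with $A\cap L_\delta\in N_\delta$ and $N_\delta\models\varphi(\delta,P_\delta,A\cap L_\delta)$. In particular $\Lambda^*$ is stationary.
\end{enumerate}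
\end{lemma}

\begin{proof}
(i) follows from (P1). For (ii), apply (P2) to $P$, $A$ and the conjunction of $\varphi$ with ``for every unbounded $E\subset\omega_1$ and $g:\omega_1\to\omega$ some $E\cap g^{-1}(n)$ is unbounded, and any two clubs of $\omega_1$ have unbounded intersection'', which is true in $L_{\omega_2}$. The resulting $\delta\in\Lambda\cap D_0$ satisfies (R1), (R2), and (R3) because $P_\delta=P\cap L_\delta\in N_\delta$. So $\delta\in\Lambda^*$.
\end{proof}

\section{The space}\label{sec:space}

Let $X=D\cup F\cup Q$ with $D=\{d_\alpha:\alpha<\omega_1\}$, $F=\{x_\delta:\delta\in\Lambda^*\}$, $Q=\{q(\delta,j):\delta\in\Lambda^*,j<\omega\}$, all points listed being distinct. The basic sets are the singletons $\{q(\delta,j)\}$, the sets $B(\alpha,n)$ of \eqref{eq:B}, and, for $\delta\in\Lambda^*$ and $(E,C)$ admissible at $\delta$,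
\begin{multline*}
O(\delta;E,C)=\{x_\gamma:\gamma\in Y(E,C)\}\\
\cup\{q(\gamma,j):\gamma\in Y(E,C),\ \alpha(\gamma,j)\in E,\ k_\gamma(\alpha(\gamma,j))\le k_\delta(\alpha(\gamma,j))\}.
\end{multline*}
The condition $\alpha(\gamma,j)\in E$ and the definition of $Y(E,C)$ were motivated in Section~\ref{sec:constraints}. The condition on $k$ keeps the points $q(\gamma,j)$ of $O(\delta;E,C)$ away from $D$: those in $B(\alpha,n)$ have $n\le k_\gamma(\alpha)\le k_\delta(\alpha)$. Note that $x_\delta\in O(\delta;E,C)$, and that sets $O(\delta;E,C)$, $O(\delta';E',C')$ with disjoint $Y(E,C)$, $Y(E',C')$ are disjoint.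

\begin{lemma}\label{lem:adm}
Let $\delta\in\Lambda^*$.
\begin{enumerate}
\item[(i)] If $a\subset\delta$ is finite and $\beta<\delta$, then $(\delta\setminus a,\delta)$ and $(\delta\setminus((\beta+1)\cup a),\,\delta\setminus(\beta+1))$ are admissible at $\delta$. For the second pair, $Y\subset(\beta,\delta]$.
\item[(ii)] If $(E_1,C_1)$, $(E_2,C_2)$ are admissible at $\delta$, then so is $(E_1\cap E_2,C_1\cap C_2)$, and $O(\delta;E_1\cap E_2,C_1\cap C_2)\subset O(\delta;E_1,C_1)\cap O(\delta;E_2,C_2)$.
\item[(iii)] Let $(E,C)$ be admissible at $\delta$, $\gamma\in\Lambda^*\cap\delta\cap\lim C$, and $a\subset\gamma$ finite. If $A$ is that one of the sets $E\cap\gamma$, $\gamma\setminus E$ that belongs to $\Psi_\gamma$, then $(A\setminus a,C\cap\gamma)$ is admissible at $\gamma$.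
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The first components have bounded complements in $\delta$, so they are in $\Psi_\delta$. Their intersections with $\gamma'<\delta$ are $\gamma'\setminus a$, respectively $\gamma'\setminus((\beta+1)\cup a)$, and those of the clubs are $\gamma'$, respectively $\gamma'\setminus(\beta+1)$; these are in $N_{\gamma'}$ for $\gamma'\in\Lambda^*$. Elements of $\lim(\delta\setminus(\beta+1))$ are $>\beta$.

(ii) $C_1\cap C_2$ is club in $\delta$ by (R2), and $\lim(C_1\cap C_2)\subset\lim C_1\cap\lim C_2$; so the pair is admissible. If $\gamma\in Y(E_1\cap E_2,C_1\cap C_2)$, then $E_1\cap E_2\cap\gamma\in\Psi_\gamma$ and $E_i\cap\gamma\in\mathcal A_\gamma$, so $E_i\cap\gamma\in\Psi_\gamma$ and $\gamma\in Y(E_i,C_i)$. This gives the inclusion.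

(iii) By admissibility of $(E,C)$, $E\cap\gamma,\,C\cap\gamma\in\mathcal A_\gamma$; $C\cap\gamma$ is club in $\gamma$, since $\gamma\in\lim C$. Also $A\setminus a\in\Psi_\gamma$, because $a$ is bounded in $\gamma$. For $\gamma'\in\Lambda^*\cap\lim(C\cap\gamma)\subset\Lambda^*\cap\lim C$ the sets $E\cap\gamma'$ and $C\cap\gamma'$ are in $\mathcal A_{\gamma'}$, and hence so is $(A\setminus a)\cap\gamma'$.
\end{proof}

\begin{proposition}\label{prop:space}
The basic sets form a base of clopen sets of a $T_1$ topology on $X$. With this topology, $X$ is zero-dimensional and first countable, $D$ is closed discrete with the disjoint open expansion $\{B(\alpha,0):\alpha<\omega_1\}$, and $q(\delta,j)\to x_\delta$ as $j\to\infty$ for all $\delta\in\Lambda^*$.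
\end{proposition}

\begin{proof}
\emph{Base.} The basic sets cover $X$. The only basic sets containing $d_\alpha$ are the $B(\alpha,n)$, which decrease with $n$, and these contain no point of $F$. So, by Lemma~\ref{lem:adm}(ii), it suffices to show: if $x_\gamma\in O(\delta;E,C)$ and $\gamma<\delta$, then some basic set $O(\gamma;E',C')$ is contained in $O(\delta;E,C)$. The set $a=\{\alpha<\gamma:k_\gamma(\alpha)>k_\delta(\alpha)\}$ is finite, $\gamma\in\lim C$ and $E\cap\gamma\in\Psi_\gamma$; let $E'=(E\cap\gamma)\setminus a$, $C'=C\cap\gamma$. This pair is admissible at $\gamma$ by Lemma~\ref{lem:adm}(iii). If $\gamma'\in Y(E',C')$, then $\gamma'\in\lim C$, and $E'\cap\gamma'\in\Psi_{\gamma'}$, $E\cap\gamma'\in\mathcal A_{\gamma'}$ give $E\cap\gamma'\in\Psi_{\gamma'}$; so $\gamma'\in Y(E,C)$. If $q(\gamma',j)\in O(\gamma;E',C')$ and $\alpha=\alpha(\gamma',j)$, then $\alpha\in E\setminus a$ and $k_{\gamma'}(\alpha)\le k_\gamma(\alpha)\le k_\delta(\alpha)$. So $O(\gamma;E',C')\subset O(\delta;E,C)$.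

\emph{First countable.} $N_\delta$ is countable, so there are only countably many admissible pairs at $\delta$, and the sets $O(\delta;E,C)$ form a base at $x_\delta$ by what we just proved.

\emph{$O(\delta;E,C)$ is closed.} We find neighborhoods of the points outside that miss it. Points of $Q$ are isolated.
\begin{itemize}
\item $d_\alpha$: if $q(\gamma,j)\in B(\alpha,n)\cap O(\delta;E,C)$, then $\alpha\in E\subset\delta$ and $n\le k_\gamma(\alpha)\le k_\delta(\alpha)$. So $B(\alpha,n)$ misses $O(\delta;E,C)$ if $\alpha\ge\delta$, or if $\alpha<\delta$ and $n>k_\delta(\alpha)$.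
\item $x_\gamma$ with $\gamma>\delta$: $O(\gamma;\gamma\setminus(\delta+1),\gamma\setminus(\delta+1))$ has $Y\subset(\delta,\gamma]$, while $Y(E,C)\subset\delta+1$.
\item $x_\gamma\notin O(\delta;E,C)$ with $\gamma<\delta$ and $\gamma\in\lim C$: here $E\cap\gamma\in\mathcal A_\gamma\setminus\Psi_\gamma$, so $\gamma\setminus E\in\Psi_\gamma$, and $O(\gamma;\gamma\setminus E,C\cap\gamma)$ is a neighborhood of $x_\gamma$ by Lemma~\ref{lem:adm}(iii). A point $x_{\gamma'}$ in both sets would give $E\cap\gamma'\in\Psi_{\gamma'}$ and $\gamma'\setminus E\in\Psi_{\gamma'}$; a point $q(\gamma',j)$ in both sets would give $\alpha(\gamma',j)\in E\cap(\gamma\setminus E)$.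
\item $x_\gamma$ with $\gamma<\delta$ and $\gamma\notin\lim C$: let $\beta=\sup(C\cap\gamma)<\gamma$. Then $O(\gamma;\gamma\setminus(\beta+1),\gamma\setminus(\beta+1))$ has $Y\subset(\beta,\gamma]$. Since $C\cap(\beta,\gamma)=\emptyset$ and $\gamma\notin\lim C$, no element of $\lim C$ lies in $(\beta,\gamma]$. As $Y(E,C)\subset\lim C$, the two sets are disjoint.
\end{itemize}

\emph{$B(\alpha,n)$ is closed.} $B(\beta,0)\cap B(\alpha,n)=\emptyset$ for $\beta\ne\alpha$, and $O(\delta;\delta\setminus\{\alpha\},\delta)\cap B(\alpha,n)=\emptyset$ for all $\delta\in\Lambda^*$, since the points $q(\gamma,j)$ of the first set have $\alpha(\gamma,j)\in\delta\setminus\{\alpha\}$. (The pair is admissible by Lemma~\ref{lem:adm}(i) with $a=\{\alpha\}\cap\delta$.)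

\emph{$T_1$.} Given $y\ne z$ we need a neighborhood of $y$ missing $z$. If $y\in Q$, take $\{y\}$. If $y=x_\delta$: every $O(\delta;E,C)$ misses $D$ and all $x_\gamma$ with $\gamma>\delta$; for $\gamma<\delta$ the set $O(\delta;\delta\setminus(\gamma+1),\delta\setminus(\gamma+1))$ misses $x_\gamma$; and $O(\delta;\delta\setminus\{\alpha(\gamma,j)\},\delta)$ misses $q(\gamma,j)$. If $y=d_\alpha$: every $B(\alpha,n)$ misses $F$ and all other $d_\beta$; and $B(\alpha,n)$ misses $q(\gamma,j)$ if $\alpha(\gamma,j)\ne\alpha$ or $n>k_\gamma(\alpha)$. In particular the singletons of $Q$ are closed too, and all basic sets are clopen.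

\emph{The remaining claims.} $F\cup Q$ is open, being a union of basic sets, and $B(\alpha,0)\cap D=\{d_\alpha\}$; so $D$ is closed discrete, and the $B(\alpha,0)$ are pairwise disjoint. By Lemma~\ref{lem:psi}(iii), $q(\delta,j)\in O(\delta;E,C)$ for all but finitely many $j$.
\end{proof}

A $T_1$ space with a clopen base is regular, indeed Tychonoff. Clearly $|X|=|D|=\omega_1$.

\begin{corollary}\label{cor:notreg}
$D$ is not a regular $G_\delta$ in $X$, and it has no discrete open expansion.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:guess}(ii), $\Lambda^*$ is stationary. We verify \eqref{eq:dominate}. For $f:\omega_1\to\omega$, Lemma~\ref{lem:guess}(i) with $A=\{(\alpha,m):f(\alpha)=m\}$ gives a club $C$ with $f\restriction\delta\in N_\delta$, hence $f\restriction\delta\le^*k_\delta$, for all $\delta\in\Lambda^*\cap C$. So Lemma~\ref{lem:constraints}(a) applies. The second claim follows from Theorem~\ref{thm:equiv}, (ii)$\Rightarrow$(i).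
\end{proof}

\section{The key lemma}\label{sec:key}

\begin{lemma}\label{lem:ideal}
Let $S\subset\omega\times\omega_1$. Then $I_S$ contains all bounded sets and is closed under subsets; and if $E\subset\omega_1$, $g:\omega_1\to\omega$, and $E\cap g^{-1}(m)\in I_S$ for all $m$, then $E\in I_S$.
\end{lemma}

\begin{proof}
Recall that $\lim C\subset C$ for a club $C$ of $\omega_1$. The clubs below are obtained from Lemma~\ref{lem:guess}(i).

\emph{Bounded sets.} Let $E\subset\beta<\omega_1$. Let $h\equiv0$ on $E$ and let $C\subset(\beta,\omega_1)$ be a club with $E\cap\gamma\in N_\gamma$ for $\gamma\in\Lambda^*\cap C$. For these $\gamma$ the set $E\cap\gamma$ is bounded in $\gamma$, so it is not in $\Psi_\gamma$, and neither is $\emptyset$; thus \eqref{eq:ideal} holds.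

\emph{Subsets.} Let $E'\subset E\in I_S$, the latter via $(h,C)$. Let $C_1\subset C$ be a club with $E'\cap\gamma\in N_\gamma$ for $\gamma\in\Lambda^*\cap C_1$. Then $(h\restriction E',C_1)$ works for $E'$: for $\gamma\in\Lambda^*\cap\lim C_1$ we have $h^{-1}(n)\cap E'\cap\gamma\in\mathcal A_\gamma$, and if this set is in $\Psi_\gamma$, then so is $h^{-1}(n)\cap\gamma$, whence $\gamma\notin S_n$.

\emph{Completeness.} Let $E\cap g^{-1}(m)\in I_S$ via $(h_m,C_m)$, let $h=\bigcup_mh_m:E\to\omega$, and let $C\subset\bigcap_mC_m$ be a club with $h\cap L_\gamma,\ g\restriction\gamma\in N_\gamma$ for $\gamma\in\Lambda^*\cap C$. Let $\gamma\in\Lambda^*\cap\lim C$. Then $h^{-1}(n)\cap\gamma\in\mathcal A_\gamma$. If it is in $\Psi_\gamma$, use Lemma~\ref{lem:psi}(ii) to pick $m$ with $g^{-1}(m)\cap\gamma\in\Psi_\gamma$. The intersection of the two sets is $h_m^{-1}(n)\cap\gamma\in\Psi_\gamma$, and $\gamma\in\lim C_m$; so $\gamma\notin S_n$. Thus $E\in I_S$ via $(h,C)$.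
\end{proof}

\begin{lemma}[Key Lemma]\label{lem:key}
If $S\subset\omega\times\omega_1$ satisfies \emph{(O1)} and \emph{(O2)} for $\kappa=\omega_1$, then $\omega_1\in I_S$.
\end{lemma}

\begin{proof}
Suppose that this fails. By Lemma~\ref{lem:ideal} a counterexample also satisfies (O3), so there is an obstruction at $\omega_1$. Let $S$ be the $<_L$-least obstruction at $\omega_1$. By (F1) this is a statement about $(\omega_1,P,S)$ that is true in $L_{\omega_2}$:
\[
L_{\omega_2}\models\chi(\omega_1,P,S)\wedge\forall S'<_LS\ \neg\chi(\omega_1,P,S').
\]
By Lemma~\ref{lem:guess}(ii) there is $\delta\in\Lambda^*$ such that $N_\delta$ satisfies the same statement about $(\delta,P_\delta,S\cap L_\delta)$. Since $N_\delta$ is an initial segment of $<_L$, the set $S\cap L_\delta=\{(n,\gamma)\in S:\gamma<\delta\}$ is the $<_L$-least obstruction at $\delta$. So $S^\delta=S\cap L_\delta$ and $\mathcal I_\delta=I_{S^\delta}^\delta$, and by Lemma~\ref{lem:psi}(i) the ultrafilter $\Psi_\delta$ is disjoint from $I_{S^\delta}^\delta$.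

Fix $n$ and any $(E,C)$ admissible at $\delta$. Then $E\in\Psi_\delta$, so $E\notin I_{S^\delta}^\delta$. Consider the constant function $h:E\to\{n\}$ together with $C$; both are in $N_\delta$. For $\gamma\in\Lambda^*\cap\delta\cap\lim C$ the sets $h^{-1}(m)\cap\gamma$ are $E\cap\gamma$ or $\emptyset$, so they are in $\mathcal A_\gamma$ by admissibility. Since $(h,C)$ does not witness $E\in I_{S^\delta}^\delta$, and $\emptyset\notin\Psi_\gamma$, there is $\gamma\in\Lambda^*\cap\delta\cap\lim C$ with $E\cap\gamma\in\Psi_\gamma$ and $\gamma\in S_n$. That is, $Y(E,C)\cap S_n\ne\emptyset$.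

As $(E,C)$ was arbitrary, (O2) for $S$ at $\omega_1$ gives $\delta\in S_n$. As $n$ was arbitrary, $\delta\in\bigcap_nS_n$, contradicting (O1).
\end{proof}

The last two paragraphs are the argument of Proposition~\ref{prop:toy}, with ``$S_n$ is stationary'' replaced by ``no $E\in\Psi_\delta$ is in the ideal''.

\section{\texorpdfstring{$X$}{X} is countably paracompact}\label{sec:proof}

Let $H_n$ be closed and decreasing with $\bigcap_nH_n=\emptyset$. By Lemma~\ref{lem:ishikawa} we have to find decreasing open $G_n\supset H_n$ with $\bigcap_n\overline{G_n}=\emptyset$. The sets $H_n$ give two kinds of data. On $D$, let $g(\alpha)=\min\{n:d_\alpha\notin H_n\}$. On $F$, let $S_n=\{\gamma\in\Lambda^*:x_\gamma\in H_n\}$ and $S=\{(n,\gamma):\gamma\in S_n\}$. The Key Lemma turns $S$ into a function $h$ on $\omega_1$ of the same type as $g$.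

\medskip
\noindent\textbf{The functions $g$, $h$ and the club $C$.} Clearly (O1) holds. For (O2), let $\gamma\in\Lambda^*\setminus S_n$. Some $O(\gamma;E,C)$ misses the closed set $H_n$, so $Y(E,C)\cap S_n=\emptyset$. By the Key Lemma there are $h:\omega_1\to\omega$ and a club $C_0$ that witness $\omega_1\in I_S$. Apply Lemma~\ref{lem:guess}(i) to a set coding $g$, $h$, $C_0$ to get a club $C_1$, and put $C=C_0\cap C_1$. Adding $0$ to $C$ does not change $\lim C$, so we may assume $0\in C$. Then for all $\gamma\in\Lambda^*\cap\lim C$ and all $n$:
\begin{equation}\label{eq:data}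
h\restriction\gamma,\ g\restriction\gamma,\ C\cap\gamma\in N_\gamma,\qquad h^{-1}(n)\cap\gamma\in\Psi_\gamma\ \Rightarrow\ x_\gamma\notin H_n.
\end{equation}

\noindent\textbf{Points over $\lim C$.} For $\gamma\in\Lambda^*\cap\lim C$ let $p(\gamma)$, $r(\gamma)$ be the unique numbers with $h^{-1}(p(\gamma))\cap\gamma\in\Psi_\gamma$ and $g^{-1}(r(\gamma))\cap\gamma\in\Psi_\gamma$. Put
\[
E_\gamma=h^{-1}(p(\gamma))\cap g^{-1}(r(\gamma))\cap\gamma,\qquad V_\gamma=O(\gamma;E_\gamma,C\cap\gamma).
\]
The pair is admissible: $E_\gamma\in\Psi_\gamma$, and for all $\gamma'\in\Lambda^*\cap\lim(C\cap\gamma)$ we have $E_\gamma\cap\gamma',\,C\cap\gamma'\in N_{\gamma'}$ by \eqref{eq:data} at $\gamma'$. For $\gamma,\gamma_1\in\Lambda^*\cap\lim C$ we have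
\begin{gather}
q(\gamma',j)\in V_\gamma,\ \alpha=\alpha(\gamma',j)\ \Rightarrow\ h(\alpha)=p(\gamma),\ g(\alpha)=r(\gamma);\label{eq:V}\\
p(\gamma)\ne p(\gamma_1)\ \Rightarrow\ V_\gamma\cap V_{\gamma_1}=\emptyset.\label{eq:Vdisj}
\end{gather}
The first is clear from $\alpha\in E_\gamma$, and it gives the second for points of $Q$. For points of $F$, note that $x_{\gamma'}\in V_\gamma$ implies $\gamma'\in\lim C$ and $E_\gamma\cap\gamma'\in\Psi_{\gamma'}$, so $p(\gamma')=p(\gamma)$.

Let $Z_\infty=\{x_\gamma,q(\gamma,j):\gamma\in\Lambda^*\cap\lim C,\ j<\omega\}$. Since $x_\gamma\in V_\gamma\subset Z_\infty$ for these $\gamma$, the set $Z_\infty$ is open.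

\medskip
\noindent\textbf{The other points of $F$.} For $\beta\in C$ let $\beta^+=\min(C\setminus(\beta+1))$, $J_\beta=(\beta,\beta^+]$, and $Z_\beta=\{x_\gamma,q(\gamma,j):\gamma\in\Lambda^*\cap J_\beta,\ j<\omega\}$. The $J_\beta$ are pairwise disjoint and do not meet $\lim C$, since $C\cap(\beta,\beta^+)=\emptyset$. Every $\gamma\in\Lambda^*\setminus\lim C$ lies in exactly one $J_\beta$, namely for $\beta=\sup(C\cap\gamma)$, which is in $C$ because $0\in C$. So $F\cup Q$ is the disjoint union of $Z_\infty$ and the $Z_\beta$ ($\beta\in C$).

Each $Z_\beta$ is countable, so separation inside it will be easy. But we also have to separate $x_\gamma\in Z_\beta$ from the points $d_\alpha$ uniformly. For a pair $(\gamma,\alpha)$ with $\gamma\in J_\beta$ and $\alpha\in(\beta,\beta^+)$, either the neighborhood of $x_\gamma$ or that of $d_\alpha$ is shrunk, according to the positions of $\gamma$ and $\alpha$ in two enumerations. Precisely, for each $\beta\in C$ fix injections $i:\Lambda^*\cap J_\beta\to\omega$ and $\iota:(\beta,\beta^+)\to\omega$. For $\gamma\in\Lambda^*\cap J_\beta$ put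
\[
U_\gamma=O\bigl(\gamma;\ \gamma\setminus((\beta+1)\cup a_\gamma),\ \gamma\setminus(\beta+1)\bigr),\qquad a_\gamma=\{\alpha\in(\beta,\gamma):\iota(\alpha)\le i(\gamma)\}.
\]
As $a_\gamma$ is finite, the pair is admissible and $U_\gamma\subset Z_\beta$, by Lemma~\ref{lem:adm}(i). So $Z_\beta$ is open. Let
\[
f(\alpha)=1+\max\{k_\gamma(\alpha):\gamma\in\Lambda^*\cap J_\beta,\ \gamma>\alpha,\ i(\gamma)<\iota(\alpha)\}\quad\text{if }\alpha\in(\beta,\beta^+),\ \beta\in C
\]
(a maximum over a finite set, with $\max\emptyset=0$), and $f(\alpha)=0$ if $\alpha\in C$. Then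
\begin{equation}\label{eq:U}
B(\alpha,f(\alpha))\cap U_\gamma=\emptyset\quad\text{for all }\alpha<\omega_1\text{ and }\gamma\in\Lambda^*\setminus\lim C.
\end{equation}
Indeed, let $q(\gamma',j)\in U_\gamma$, $\alpha(\gamma',j)=\alpha$, $\gamma\in J_\beta$. Then $\alpha\in(\beta,\gamma)\subset(\beta,\beta^+)$ and $\iota(\alpha)>i(\gamma)$, and $k_{\gamma'}(\alpha)\le k_\gamma(\alpha)<f(\alpha)$, so $q(\gamma',j)\notin B(\alpha,f(\alpha))$.

\medskip
\noindent\textbf{Separation inside $Z_\beta$.} For each $\beta\in C$ there are decreasing open sets $G_n^\beta\subset Z_\beta$ with $H_n\cap Z_\beta\subset G_n^\beta$ and $Z_\beta\cap\bigcap_n\overline{G_n^\beta}=\emptyset$. If $Z_\beta=\emptyset$, let $G_n^\beta=\emptyset$. Otherwise enumerate $Z_\beta=\{z_l:l<\omega\}$, possibly with repetitions. Choose $m_l$ with $z_l\notin H_{m_l}$ and a clopen set $W_l\ni z_l$ with $W_l\cap H_{m_l}=\emptyset$. The sets $W_l'=(Z_\beta\cap W_l)\setminus\bigcup_{l'<l}W_{l'}$ are open, pairwise disjoint, and cover $Z_\beta$. Let $G_n^\beta$ be the union of those $W_l'$ that meet $H_n$. Clearly these sets decrease and contain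 $H_n\cap Z_\beta$. The neighborhood $W_l'$ of any of its points misses $G_n^\beta$ for $n\ge m_l$.

\medskip
\noindent\textbf{The sets $G_n$.} We enlarge $H_n\cap(F\cup Q)$ and $H_n\cap D$ separately. Over $\lim C$, the number $p(\gamma)$ tells us up to which $n$ we have to cover $x_\gamma$; it is constant on neighborhoods by \eqref{eq:Vdisj}, and \eqref{eq:V} with $h$ keeps the enlargement away from $D$. In the same way $g$ and $r$ keep the enlargement of $H_n\cap D$ away from $F$. Let
\begin{align*}
G_n^1&=(H_n\cap Q)\cup\bigcup_{\beta\in C}\Bigl(G_n^\beta\cap\bigcup_{\gamma\in\Lambda^*\cap J_\beta}U_\gamma\Bigr)\cup\bigcup\{V_\gamma:\gamma\in\Lambda^*\cap\lim C,\ p(\gamma)>n\},\\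
G_n^2&=\bigcup\{B(\alpha,f(\alpha)):g(\alpha)>n\},\qquad G_n=G_n^1\cup G_n^2.
\end{align*}
All these sets are open and decrease with $n$.

\emph{$H_n\subset G_n$.} If $d_\alpha\in H_n$, then $g(\alpha)>n$ since the $H_m$ decrease, so $d_\alpha\in G_n^2$. Points of $H_n\cap Q$ are in $G_n^1$. If $x_\gamma\in H_n$ and $\gamma\in J_\beta$, then $x_\gamma\in G_n^\beta\cap U_\gamma$. Let $x_\gamma\in H_n$ and $\gamma\in\lim C$. By \eqref{eq:data}, $x_\gamma\notin H_{p(\gamma)}$; as the $H_m$ decrease, $p(\gamma)>n$, and so $x_\gamma\in V_\gamma\subset G_n^1$.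

\emph{$\bigcap_n\overline{G_n^1}=\emptyset$.}
\begin{itemize}
\item Let $z\in Z_\beta$. The set $Z_\beta$ is open, and $G_n^1\cap Z_\beta\subset G_n^\beta$, because all $V_\gamma\subset Z_\infty$. So $z\notin\overline{G_n^1}$ for some $n$.
\item Let $\gamma\in\Lambda^*\cap\lim C$. Take $n\ge p(\gamma)$ with $x_\gamma\notin H_n$. By \eqref{eq:Vdisj} and $V_\gamma\subset Z_\infty$, the neighborhood $V_\gamma\setminus H_n$ of $x_\gamma$ misses $G_n^1$.
\item Let $q=q(\gamma,j)\in Z_\infty$. Then $q$ is isolated, and by \eqref{eq:V} $q\notin G_n^1$ as soon as $n\ge h(\alpha(\gamma,j))$ and $q\notin H_n$.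
\item Consider $d_\alpha$, and let $n\ge\max\{h(\alpha),g(\alpha)\}$. Then $d_\alpha\notin H_n$, so $B(\alpha,m)\cap H_n=\emptyset$ for some $m\ge f(\alpha)$. By \eqref{eq:U}, $B(\alpha,m)$ misses all $U_\gamma$. By \eqref{eq:V}, it misses all $V_\gamma$ with $p(\gamma)>n$. So $d_\alpha\notin\overline{G_n^1}$.
\end{itemize}

\emph{$\bigcap_n\overline{G_n^2}=\emptyset$.}
\begin{itemize}
\item $B(\alpha,0)$ misses $G_n^2$ for $n\ge g(\alpha)$, since $B(\alpha,0)\cap B(\alpha',0)=\emptyset$ for $\alpha'\ne\alpha$. So $d_\alpha\notin\overline{G_n^2}$ for these $n$.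
\item If $\gamma\in\Lambda^*\setminus\lim C$, then $U_\gamma$ is a neighborhood of $x_\gamma$ that misses $G_0^2$, by \eqref{eq:U}.
\item If $\gamma\in\Lambda^*\cap\lim C$, then $V_\gamma$ is a neighborhood of $x_\gamma$ that misses $G_n^2$ for $n\ge r(\gamma)$, by \eqref{eq:V}.
\item $q(\gamma,j)$ is isolated and not in $G_n^2$ for $n\ge g(\alpha(\gamma,j))$.
\end{itemize}

Since both sequences decrease, every point lies outside $\overline{G_n^1}\cup\overline{G_n^2}=\overline{G_n}$ for large $n$. So $\bigcap_n\overline{G_n}=\emptyset$, and $X$ is countably paracompact. Together with Proposition~\ref{prop:space} and Corollary~\ref{cor:notreg} this proves Theorem~\ref{thm:main}.\hfill$\square$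

\section{Consequences}\label{sec:cons}

\begin{corollary}
$\mathbf V=\mathbf L$ does not imply that closed discrete sets are regular $G_\delta$ in first countable, countably paracompact spaces; it implies that this statement fails. Assuming the consistency of $\mathrm{ZFC}+\mathrm{PMEA}$, the statement is independent of $\mathrm{ZFC}$; the consistency of its failure needs only the consistency of $\mathrm{ZFC}$.
\end{corollary}

\begin{proof}
The first part is Theorem~\ref{thm:main}. By Burke's theorem PMEA gives the positive statement.
\end{proof}

\begin{corollary}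
$\mathbf V=\mathbf L$ implies that there is a first countable, countably paracompact, zero-dimensional $T_1$ space that is collectionwise Hausdorff but not strongly collectionwise Hausdorff.
\end{corollary}

\begin{proof}
The space $X$ of Theorem~\ref{thm:main} is cwH by Watson's theorem, and $D$ has no discrete open expansion.
\end{proof}

So in Watson's theorem ``collectionwise Hausdorff'' cannot be improved to ``strongly collectionwise Hausdorff'', even for countably paracompact spaces. By Proposition~\ref{prop:countable}, the size $|D|=\omega_1$ in Theorem~\ref{thm:main} is the least possible.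

\begin{thebibliography}{9}
\bibitem{TP} ``Topology Proceedings'', \texttt{http://topology.nipissingu.ca/tp/reprints/v21/tp21013.pdf}
\end{thebibliography}

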